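\title{Loewy length is not bounded by the global dimension and the number of simple modules}

\begin{abstract}
We consider the conjecture that the Loewy length of a finite-dimensional algebra is bounded in terms of its global dimension $g$ and its number $s$ of simple modules. The conjecture is false: over every field there are algebras with three simple modules, global dimension three and arbitrarily large Loewy length, and the same holds for all $s\ge 3$, $g\ge 3$. The algebras are iterated square-zero extensions of a hereditary algebra with three vertices. The Loewy length is bounded if $s=1$ or $g\le 2$, and for $(s,g)=(2,3)$ over an algebraically closed field.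
\end{abstract}

\section{Introduction}

Fix a field $k$. An \emph{algebra} is a finite-dimensional associative unital $k$-algebra, and all modules are finite-dimensional. The \emph{Loewy length} $L(A)$ of an algebra $A$ is the least $\ell$ with $(\operatorname{rad}A)^{\ell}=0$. For integers $s>0$ and $g\ge0$ let $\mathcal A(s,g)$ be the class of algebras with exactly $s$ isomorphism classes of simple modules and global dimension $g$. The following conjecture is stated in \cite{source}.

\begin{quote}
\textbf{Conjecture.} For all $s>0$ and $g\ge 0$ there is a number $N(s,g)$ such that $L(A)\le N(s,g)$ for every $A\in\mathcal A(s,g)$.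
\end{quote}

Both $L(A)$ and $\operatorname{gldim}A$ measure the distance from semisimplicity: $L(A)=1$ and $\operatorname{gldim}A=0$ each say that $A$ is semisimple. If $A$ is given by a quiver with $s$ vertices and admissible relations, then $L(A)-1$ is the largest length of a path that is nonzero in $A$. Without oriented cycles this gives $L(A)\le s$. A longer nonzero path must return to a vertex, and the simplest algebras in which this happens many times, $k[x]/(x^n)$ with $n\geq 2$, have infinite global dimension. One therefore expects a bound on the global dimension to limit how often a nonzero path can return. This is so for $s=1$ and for $g\le2$ (Theorem~\ref{thm:B} below), and, as recorded in \cite{source}, the conjecture holds for quasi-hereditary semiprimary rings. In the opposite direction there is no bound: \cite{source} records a family of algebras with two simple modules, Loewy lengths smaller than $5$ and arbitrarily large global dimensions.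

The conjecture fails over every field.

\begin{theorem}\label{thm:A}
For every $T\ge 2$ there is a finite-dimensional $k$-algebra $A$ with exactly three simple modules, $\operatorname{gldim}A=3$ and $L(A)\ge T+1$. Hence $N(3,3)$ does not exist and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For all $s\ge3$ and $g\ge3$, Loewy lengths in $\mathcal A(s,g)$ are unbounded.
\item[(2)] If $s=1$, then $\mathcal A(1,g)=\emptyset$ for $g>0$, and $L(A)=1$ for $A\in\mathcal A(1,0)$. If $g\le2$, then $L(A)\le 2^s-1$ for $A\in\mathcal A(s,g)$.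
\item[(3)] If $k$ is algebraically closed, then $L(A)\le4$ for $A\in\mathcal A(2,3)$.
\end{enumerate}
\end{theorem}

So for $s\ne2$ the Loewy length is bounded exactly when $s=1$ or $g\le2$. We do not settle the case $s=2$, $g\ge4$.

The algebra of Theorem~\ref{thm:A} is the top of a tower $H=K_1\subset K_2\subset\dots\subset K_{T+1}=A$, where $H$ is hereditary and $K_{n+1}=K_n\oplus N_n$ for an ideal $N_n$ of square zero. Each step keeps the simple modules, and keeps the global dimension at most $3$ as long as two modules defining $N_n$ have projective dimension at most $1$ (Section~\ref{sec:ext}). The Loewy length grows because $N_T\cdots N_1\neq0$. We choose $H$ so that all homological conditions become rank conditions on freely chosen matrices (Section~\ref{sec:H}), solve the resulting inequalities for dimension vectors (Section~\ref{sec:num}) and realize the solution by modules (Section~\ref{sec:tower}). The price for a fixed number of vertices is a number of arrows that grows with $T$.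

\subsection*{Conventions and standard facts}
The symbol $\otimes$ without subscript means $\otimes_k$. Let $A$ be an algebra with radical $J$. The Loewy length of a left module $X$ is the least $\ell$ with $J^\ell X=0$, and likewise on the right. A projective resolution $Q_\bullet\to X$ is \emph{minimal} if the image of $Q_{i+1}$ lies in $\operatorname{rad}Q_i$ for all $i$; every module has one, and its length is $\operatorname{pd}X$. For simple modules $S$ the complexes $S\otimes_AQ_\bullet$ and $\operatorname{Hom}_A(Q_\bullet,S)$ have zero differentials, and if $Q_i\ne0$ their $i$-th terms are nonzero for suitable $S$. Hence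
\begin{equation}\label{eq:pd}
\operatorname{pd}X=\sup\{i:\operatorname{Tor}^A_i(S,X)\neq0\text{ for some simple right module }S\},
\end{equation}
and symmetrically for right modules. The global dimension is the supremum of the projective dimensions of the simple modules, so $\operatorname{gldim}A$ is the supremum of all $i$ with $\operatorname{Tor}^A_i(S,S')\ne0$ for some simple $S,S'$; it is the same on both sides. A nilpotent ideal $I$ lies in $J$, and $A$ and $A/I$ have the same simple modules.

\section{Square-zero extensions}\label{sec:ext}

Let $K$ be an algebra, $U$ a nonzero right and $V$ a nonzero left $K$-module, and assume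
\begin{equation}\label{eq:orth}
\operatorname{Tor}^K_i(U,V)=0\qquad\text{for all } i\ge0 .
\end{equation}
Let $N=V\otimes U$ with the bimodule structure $a(v\otimes u)b=av\otimes ub$, and let $A=K\ltimes N$ be the algebra $K\oplus N$ in which $K$ is a subalgebra, $K$ acts on $N$ through the bimodule structure, and $N^2=0$. An $A$-module is a $K$-module by restriction. A $K$-module is an $A$-module through the projection $A\to K$, with $N$ acting by zero; we say that it is \emph{inflated}. The simple $A$-modules are the inflated simple $K$-modules.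

The case $i=0$ of \eqref{eq:orth} gives $N\otimes_KN=0$, so the rule $N^2=0$ imposes no relation. Without it the global dimension is lost at once: $K=U=V=k$ gives $A=k[x]/(x^2)$.

\begin{proposition}\label{prop:tor}
Assume \eqref{eq:orth}.
\begin{enumerate}
\item[(i)] $\operatorname{Tor}^A_i(U,X)\cong\operatorname{Tor}^K_i(U,X)$ for every left $A$-module $X$; for $i=0$ the isomorphism is the natural map $U\otimes_KX\to U\otimes_AX$.
\item[(ii)] For a right $K$-module $S$ and a left $K$-module $X$, both inflated to $A$,
\[
\operatorname{Tor}^A_n(S,X)\cong\operatorname{Tor}^K_n(S,X)\oplus\bigoplus_{a+b=n-1}\operatorname{Tor}^K_a(S,V)\otimes\operatorname{Tor}^K_b(U,X).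
\]
\item[(iii)] $\operatorname{gldim}A=\max(\operatorname{gldim}K,\ \operatorname{pd}_KU+\operatorname{pd}_KV+1)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) As a left $K$-module, $A$ is the direct sum of $K$ and copies of $V$. By \eqref{eq:orth}, $\operatorname{Tor}^K_i(U,A)=0$ for $i>0$, and the map of right $A$-modules $U\otimes_KA\to U\otimes_KK=U$ is bijective, its kernel being $U\otimes_KN=0$. So if $Q_\bullet\to U$ is a projective resolution over $K$, then $Q_\bullet\otimes_KA$ is a projective resolution of the inflated module $U$ over $A$, and $(Q_\bullet\otimes_KA)\otimes_AX=Q_\bullet\otimes_KX$.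

(ii) Let $\varepsilon\colon P_\bullet\to X$ be a projective resolution over $A$ and $Q_\bullet\to S$ one over $K$. Tensor the exact sequence $0\to N\to A\to K\to0$ of $K$-$A$-bimodules with $Q_\bullet$ over $K$ and with $P_\bullet$ over $A$. This gives an exact sequence of total complexes
\[
0\to Q\otimes_KN\otimes_AP\xrightarrow{\ \mu\ }Q\otimes_KP\to Q\otimes_K(K\otimes_AP)\to0 .
\]
Recall that tensoring with a nonnegatively graded complex of projectives preserves quasi-isomorphisms. Thus $1\otimes\varepsilon\colon Q\otimes_KP\to Q\otimes_KX$ is a quasi-isomorphism, and the middle term has homology $\operatorname{Tor}^K_*(S,X)$. The modules $K\otimes_AP_i$ are projective over $K$, so the right term is quasi-isomorphic to $S\otimes_KK\otimes_AP=S\otimes_AP$ and has homology $\operatorname{Tor}^A_*(S,X)$. The left term is $(Q\otimes_KV)\otimes(U\otimes_AP)$; by the K\"unneth formula over $k$ and (i), its $n$-th homology is $\Gamma_n=\bigoplus_{a+b=n}\operatorname{Tor}^K_a(S,V)\otimes\operatorname{Tor}^K_b(U,X)$. Finally $(1\otimes\varepsilon)\mu=0$, because $\varepsilon(NP_0)=NX=0$; so $\mu$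 is zero on homology. The long exact homology sequence breaks up into short exact sequences $0\to\operatorname{Tor}^K_n(S,X)\to\operatorname{Tor}^A_n(S,X)\to\Gamma_{n-1}\to0$ of vector spaces.

(iii) Apply (ii) with $S$ and $X$ simple. The two simple modules can be chosen independently, so by \eqref{eq:pd} the supremum of the $n$ for which the second summand is nonzero for some choice is $\operatorname{pd}V+\operatorname{pd}U+1$.
\end{proof}

\begin{example}\label{ex:A2}
Let $K=ke_1\oplus ke_2\oplus ka$ with $a=e_1ae_2$ be the path algebra of one arrow, $V=kv$ the simple left module with $e_2v=v$, and $U=e_1K$. The sequence $0\to Ke_1\to Ke_2\to V\to 0$ shows $\operatorname{pd}V=1$, the module $U$ is projective, and $U\otimes_KV=e_1V=0$. The bimodule $N$ has basis $b=v\otimes e_1$ and $ba=v\otimes a$, while $ab=av\otimes e_1=0$. So $A$ has basis $e_1,e_2,a,b,ba$, with $L(A)=3$ and $\operatorname{gldim}A=0+1+1=2$. The bound $2^s-1$ of Theorem~\ref{thm:B}(2) is attained for $s=2$.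
\end{example}

In the example the Loewy length and the global dimension grow together. To iterate the construction inside global dimension $3$ we need modules of projective dimension at most $1$ over the \emph{new} algebra, and inflation usually does not provide them. By Proposition~\ref{prop:tor}(ii), a left $K$-module $Y$ satisfies $\operatorname{pd}_AY=\operatorname{pd}_KY$ if $\operatorname{Tor}^K_*(U,Y)=0$, but $\operatorname{pd}_AY\ge\operatorname{pd}_KV+1$ otherwise. Induction behaves better. The induced module $A\otimes_KY=Y\oplus(V\otimes M)$ with $M=U\otimes_KY$ is, over $K$, the split extension of $Y$ by $V\otimes M$. The next lemma shows that every extension of $Y$ by $V\otimes M$ serves equally well; this freedom is what the construction uses.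

\begin{lemma}\label{lem:lift}
Assume \eqref{eq:orth}. Let $Y$ be a left $K$-module with $\operatorname{Tor}^K_i(U,Y)=0$ for $i\ge1$, put $M=U\otimes_KY$, and let $0\to V\otimes M\xrightarrow{\iota}X\xrightarrow{\pi}Y\to0$ be an exact sequence of left $K$-modules. Then
\[
(v\otimes u)\,x=\iota\bigl(v\otimes(u\otimes\pi x)\bigr)
\]
extends the $K$-module structure of $X$ to an $A$-module structure, $\pi$ is $A$-linear for the inflated structure on $Y$, and $\operatorname{pd}_AX=\operatorname{pd}_KY$.
\end{lemma}

\begin{proof}
The formula is bilinear in $(v,u)$. For $a\in K$ we have $(av\otimes u)x=a((v\otimes u)x)$ because $\iota$ is $K$-linear, and $(v\otimes ua)x=(v\otimes u)(ax)$ because $ua\otimes\pi x=u\otimes\pi(ax)$ in $M$. Since $\pi\iota=0$, we get $\pi(NX)=0$ and $N(NX)=0$. So $X$ is an $A$-module and $\pi$ is $A$-linear.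

By \eqref{eq:orth}, $\operatorname{Tor}_*^K(U,V\otimes M)=0$, so $\pi$ induces isomorphisms $\operatorname{Tor}^K_i(U,X)\cong\operatorname{Tor}^K_i(U,Y)$ for all $i$. By Proposition~\ref{prop:tor}(i), $\operatorname{Tor}^A_i(N,X)=V\otimes\operatorname{Tor}^K_i(U,X)$ vanishes for $i\ge1$, and $N\otimes_AX\cong V\otimes M$ by $v\otimes u\otimes x\mapsto v\otimes(u\otimes\pi x)$. Under this isomorphism the multiplication map $N\otimes_AX\to X$ is $\iota$, which is injective with cokernel $Y$. The long exact sequence of $0\to N\to A\to K\to0$ now gives $\operatorname{Tor}^A_i(K,X)=0$ for $i\ge1$ and $K\otimes_AX\cong Y$. Hence, for a projective resolution $P_\bullet\to X$ over $A$, the complex $K\otimes_AP_\bullet$ is a projective resolution of $Y$ over $K$, and $S\otimes_AP_\bullet=S\otimes_K(K\otimes_AP_\bullet)$ shows $\operatorname{Tor}^A_i(S,X)\cong\operatorname{Tor}^K_i(S,Y)$ for every simple $S$. Use \eqref{eq:pd}.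
\end{proof}

\section{A hereditary algebra and two steps by hand}\label{sec:H}

We want a tower $K_{n+1}=K_n\ltimes(V_n\otimes U_n)$ with $\operatorname{Tor}_*^{K_n}(U_n,V_n)=0$, with $\operatorname{pd}U_n,\operatorname{pd}V_n\le1$, and with $U_n$ pairing nontrivially with $V_{n-1}$. The right modules $U_n$ will be induced from modules $R_n$ over a hereditary algebra $H$, which we design so that the groups $\operatorname{Tor}^H_*(R_j,X)$ for different $j$ can be prescribed independently.

For a triple $\theta=(q,-p,r)$ and $v\in\mathbb Q^3$ put $\theta(v)=qv_1-pv_2+rv_3$. Let $\theta_j=(q_j,-p_j,r_j)$, $1\le j\le T$, be triples with integers $p_j,q_j,r_j\ge1$. Let $H$ be the path algebra of the quiver with vertices $1,2,3$, with arrows $a^{(j)}_{xc}\colon2\to1$ and $b^{(j)}_{yc}\colon 2\to3$ for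
\[
1\le j\le T,\qquad 1\le c\le p_j,\qquad 1\le x\le q_j,\qquad 1\le y\le r_j .
\]
Thus $H=ke_1\oplus ke_2\oplus ke_3\oplus e_1He_2\oplus e_3He_2$, the last two summands have the arrows as bases, and any product of two arrows is zero. There are three simple left modules $S_1,S_2,S_3$, all one-dimensional. Here $S_1=He_1$ and $S_3=He_3$ are projective, and $\operatorname{rad}He_2$ is a nonzero direct sum of copies of them, so $\operatorname{gldim}H=1$.

A left $H$-module $X$ consists of the spaces $X_i=e_iX$, with dimension vector $\underline{\dim}X=(\dim X_1,\dim X_2,\dim X_3)$, and of one arbitrary linear map for each arrow. Arranging the arrows with upper index $j$ in a block matrix, we see that $X$ is the same as three spaces with $T$ \emph{arbitrary} linear maps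
\[
\beta_j(X)\colon X_2^{p_j}\to X_1^{q_j}\oplus X_3^{r_j},\qquad (v_c)_c\mapsto\Bigl(\bigl(\textstyle\sum_ca^{(j)}_{xc}v_c\bigr)_x,\ \bigl(\sum_cb^{(j)}_{yc}v_c\bigr)_y\Bigr),
\]
and that
\begin{equation}\label{eq:euler}
\dim\operatorname{coker}\beta_j(X)-\dim\ker\beta_j(X)=\theta_j(\underline{\dim}X).
\end{equation}
A linear map has \emph{maximal rank} if it is injective or surjective. If $\beta_j(X)$ has maximal rank, then it is injective when $\theta_j(\underline{\dim}X)\ge0$ and bijective when $\theta_j(\underline{\dim}X)=0$.

Left multiplication by the same block matrix is a map of right modules $(e_2H)^{p_j}\to(e_1H)^{q_j}\oplus(e_3H)^{r_j}$. It is injective, since $e_2H=ke_2$ and the $p_j$ columns are linearly independent. Let $R_j$ be its cokernel: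
\begin{equation}\label{eq:res}
0\to(e_2H)^{p_j}\to(e_1H)^{q_j}\oplus(e_3H)^{r_j}\to R_j\to0 .
\end{equation}
Tensoring with $X$ and using $e_iH\otimes_HX=X_i$ turns the first map into $\beta_j(X)$, so
\begin{equation}\label{eq:torH}
R_j\otimes_HX=\operatorname{coker}\beta_j(X),\qquad\operatorname{Tor}^H_1(R_j,X)=\ker\beta_j(X),\qquad\operatorname{Tor}^H_i(R_j,X)=0\ \ (i\ge2).
\end{equation}

\begin{example}[the case $T=2$]\label{ex:T2}
Take $\theta_1=(1,-1,1)$, $\theta_2=(4,-2,1)$, $d_1=(1,2,1)$, $d_2=(1,3,2)$. Then
\[
\theta_1(d_1)=0,\qquad\theta_2(d_1)=1,\qquad\theta_1(d_2)=0,\qquad\theta_2(d_2)=0 .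
\]
Let $V_1,V_2$ be $H$-modules with dimension vectors $d_1,d_2$ and all maps $\beta_j$ of maximal rank: $\beta_1(V_1)\colon k^2\to k^2$, $\beta_1(V_2)\colon k^3\to k^3$ and $\beta_2(V_2)\colon k^6\to k^6$ are bijective, and $\beta_2(V_1)\colon k^4\to k^5$ is injective. Each of the four conditions has its own task.

Since $\beta_1(V_1)$ is bijective, $\operatorname{Tor}_*^H(R_1,V_1)=0$, and $K_2=H\ltimes N_1$ with $N_1=V_1\otimes R_1$ has global dimension at most $3$. Since $\beta_1(V_2)$ is bijective, the inflation of $V_2$ to $K_2$ still has projective dimension at most $1$. As a left $H$-module $K_2$ is a sum of $H$ and copies of $V_1$, and $\beta_2(V_1)$ is injective, so \eqref{eq:res} for $j=2$ stays exact after tensoring with $K_2$. Hence $U_2=R_2\otimes_HK_2$ has projective dimension at most $1$ and $\operatorname{Tor}^{K_2}_*(U_2,V_2)=\operatorname{Tor}_*^H(R_2,V_2)$, which is zero since $\beta_2(V_2)$ is bijective. So $K_3=K_2\ltimes N_2$ with $N_2=V_2\otimes U_2$ has global dimension at most $3$. Finally $N_2N_1=V_2\otimes U_2N_1$, and $U_2N_1$ contains the direct summand $R_2\otimes_HN_1=\operatorname{coker}\beta_2(V_1)\otimes R_1\neq0$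 of the vector space $U_2$. Thus $N_2N_1\ne0$, and the second step did not raise the bound on the global dimension.
\end{example}

A third step cannot be made in the same way. An inflated $H$-module $V_3$ of dimension vector $d_3$ would need $\theta_1(d_3)=\theta_2(d_3)=0$. The common kernel of $\theta_1$ and $\theta_2$ is the line through $d_2$, so $\theta_3(d_3)=0$ would force $\theta_3(d_2)=0$, whereas the product $N_3N_2$ needs $\theta_3(d_2)>0$. Instead $V_n$ is built from an $H$-module by applying Lemma~\ref{lem:lift} at each level of the tower. We first determine what this requires of the dimension vectors.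

\section{Dimension vectors}\label{sec:num}

Suppose $V_t$ has dimension vector $d_t$, and a module of dimension vector $v$ is passed from $K_t$ to $K_{t+1}$ by Lemma~\ref{lem:lift}. The lemma needs $\beta_t$ injective, so $\theta_t(v)\ge0$; then $\dim M=\theta_t(v)$ and the new dimension vector is
\[
\tau_t(v)=v+\theta_t(v)\,d_t .
\]
If $\theta_t(d_t)=0$, then $\theta_t\tau_t=\theta_t$, and $\tau_t$ is a linear bijection of $\mathbb Q^3$ with inverse $v\mapsto v-\theta_t(v)d_t$.

\begin{lemma}\label{lem:num}
For every $T\ge2$ there are triples $\theta_n=(q_n,-p_n,r_n)$ with integers $p_n,q_n,r_n\ge1$ and vectors $y_n,d_n\in\mathbb Z^3_{\ge1}$, $1\le n\le T$, such that for all $n$: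
\begin{enumerate}
\item[(N0)] $d_n=\tau_{n-1}\cdots\tau_1(y_n)$;
\item[(N1)] $\theta_t(\tau_{t-1}\cdots\tau_1y_n)\ge0$ for $1\le t<n$;
\item[(N2)] $\theta_n(d_n)=0$;
\item[(N3)] $\theta_j(d_n)>0$ for $n<j\le T$.
\end{enumerate}
\end{lemma}

\begin{remark}\label{rem:two}
By (N0)--(N2), $\theta_{n-1}(d_n)=\theta_{n-1}(\tau_{n-2}\cdots\tau_1y_n)\ge0$, and by (N3), $\theta_n(d_{n-1})>0$. This is why we use three vertices. With two vertices and $\theta_n=(q_n,-p_n)$, condition (N2) makes $d_n$ a positive multiple of $(p_n,q_n)$; then $\theta_n(d_{n-1})$ has the sign of $q_np_{n-1}-p_nq_{n-1}$ and $\theta_{n-1}(d_n)$ has the opposite sign.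
\end{remark}

In three dimensions we can let the plane $\theta_n=0$ pass through both $d_n$ and $d_{n+1}$ and turn slightly at each step (Figure~\ref{fig:arc}). The difficulty is the positivity of $y_n$: the maps $\tau_t^{-1}$ subtract multiples of $d_t$. We secure it by taking $d_{n+1}$ close to the ray through $d_n$.

\begin{example}[the case $T=3$]\label{ex:T3}
Keep the data of Example~\ref{ex:T2}, with $y_1=d_1$ and $y_2=d_2$, and put $y_3=(1,5,5)$. Then $\theta_1(y_3)=1$, $\tau_1y_3=y_3+d_1=(2,7,6)$ and $\theta_2(2,7,6)=8-14+6=0$, so $d_3=(2,7,6)$. The triple $\theta_3=(11,-4,1)$ has $\theta_3(d_3)=22-28+6=0$, $\theta_3(d_2)=11-12+2=1$ and $\theta_3(d_1)=11-8+1=4$.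
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=14cm,y=7cm]
\draw (0.15,0.85) node[left]{$\theta_1=0$} -- (0.58,0.42);
\draw (0.24,1.04) -- (0.39,0.44) node[below right]{$\theta_2=0$};
\draw (0.27,1.03) -- (0.32,0.48) node[below left]{$\theta_3=0$};
\draw[dashed] (0.2,1) -- (0.5,0.5);
\fill (0.5,0.5) circle (2pt) node[above right]{$d_1$};
\fill (0.3333,0.6667) circle (2pt) node[right,yshift=3pt]{$d_2$};
\fill (0.2857,0.8571) circle (2pt) node[above right]{$d_3$};
\fill (0.2,1) circle (2pt) node[left]{$y_3$};
\end{tikzpicture}
\caption{The dimension vectors $d_1=(1,2,1)$, $d_2=(1,3,2)$, $d_3=(2,7,6)$, $y_3=(1,5,5)$ and the kernels of $\theta_1=(1,-1,1)$, $\theta_2=(4,-2,1)$, $\theta_3=(11,-4,1)$, drawn in the coordinates $(v_1/v_2,\,v_3/v_2)$. Each $\theta_j$ is positive above and to the right of its line. The point $d_3=y_3+d_1$ lies on the segment from $y_3$ to $d_1$.}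
\label{fig:arc}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:num}]
As soon as $\theta_1,d_1,\dots,\theta_t,d_t$ are known and satisfy (N2), define $\mathcal C_1=\mathbb Q^3_{>0}$ and $\mathcal C_{i+1}=\tau_i(\{v\in\mathcal C_i:\theta_i(v)>0\})$ for $i\le t$. The $\tau_i$ are linear bijections, so these sets are open in $\mathbb Q^3$ and stable under positive scaling. Unwinding the definition, $v\in\mathcal C_i$ if and only if $v=\tau_{i-1}\cdots\tau_1y$ with $y\in\mathbb Q^3_{>0}$ and $\theta_l(\tau_{l-1}\cdots\tau_1y)>0$ for all $l<i$.

We prove by induction on $n\ge2$ the following statement $(I_n)$. There are $\theta_1,\dots,\theta_{n-1}$ and $y_l,d_l$ $(l\le n)$ such that (N0) and (N1) hold for all indices $l\le n$, $\theta_l(d_l)=0$ for $l\le n-1$, $\theta_j(d_l)>0$ for $l<j\le n-1$, and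
\[
d_n\in\mathcal C_{n-1},\qquad\theta_{n-1}(d_n)=0,\qquad d_n\text{ is not parallel to }d_{n-1}.
\]
For $(I_2)$ take $\theta_1=(1,-1,1)$, $y_1=d_1=(1,2,1)$, $y_2=d_2=(1,3,2)$. Assume $(I_n)$.

\emph{Choice of $\theta_n$.} Since $d_n$ and $d_{n-1}$ are not parallel, there is a rational functional $\psi$ with $\psi(d_n)=0$ and $\psi(d_{n-1})>0$. For rational $\varepsilon>0$ the functional $\theta_{n-1}+\varepsilon\psi$ vanishes on $d_n$ and is positive on $d_{n-1}$. For small $\varepsilon$ it keeps the sign pattern $(+,-,+)$ and the positivity on $d_1,\dots,d_{n-2}$. Let $\theta_n$ be a positive integral multiple.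

\emph{Choice of $d_{n+1}$.} The functionals $\theta_n$ and $\theta_{n-1}$ are linearly independent, since $\theta_n(d_{n-1})>0=\theta_{n-1}(d_{n-1})$. Pick $z\in\mathbb Q^3$ with $\theta_n(z)=0$ and $\theta_{n-1}(z)>0$, and put $w=d_n+\delta z$ with rational $\delta>0$. Then $\theta_n(w)=0$ and $\theta_{n-1}(w)=\delta\theta_{n-1}(z)>0$; the latter shows that $w$ is not parallel to $d_n$. As $\delta\to0$, the vector $\tau_{n-1}^{-1}w=w-\delta\theta_{n-1}(z)d_{n-1}$ tends to $d_n$, which lies in the open set $\mathcal C_{n-1}$, and $\theta_{n-1}(\tau_{n-1}^{-1}w)=\theta_{n-1}(w)>0$. So $w\in\mathcal C_n$ for small $\delta$, and $\tau_1^{-1}\cdots\tau_{n-1}^{-1}w\in\mathbb Q^3_{>0}$. Choose an integer $c\geq 1$ such that $y_{n+1}=c\,\tau_1^{-1}\cdots\tau_{n-1}^{-1}w$ is integral, and put $d_{n+1}=cw$. Since $\theta_n(w)=0$, we have $\tau_n(cw)=cw$, which gives (N0) for $n+1$. Condition (N1) for $n+1$ holds strictly for $t<n$, because $cw\in\mathcal C_n$, and with equality for $t=n$. By (N0) and (N1), $d_{n+1}$ is $y_{n+1}$ plus a nonnegative integral combination of $d_1,\dots,d_n$, so it lies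 in $\mathbb Z^3_{\ge1}$. This proves $(I_{n+1})$.

Having reached $(I_T)$, choose $\theta_T$ as above.
\end{proof}

\section{The tower of algebras}\label{sec:tower}

Fix $T\ge2$, data as in Lemma~\ref{lem:num}, and the algebra $H$ with the modules $R_j$ of Section~\ref{sec:H}. If $K$ is an algebra containing $H$ as a subalgebra and $X$ is a left $K$-module, then $\underline{\dim}X$ and $\beta_j(X)$ refer to the restriction of $X$ to $H$. The map $\beta_j(X)$ is natural in $X$, and its source and target are exact functors of $X$. So the snake lemma attaches to an exact sequence $0\to Z\to X'\to X\to0$ an exact sequence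
\begin{multline}\label{eq:snake}
0\to\ker\beta_j(Z)\to\ker\beta_j(X')\to\ker\beta_j(X)\xrightarrow{\ \delta_j\ }\operatorname{coker}\beta_j(Z)\\ \to\operatorname{coker}\beta_j(X')\to\operatorname{coker}\beta_j(X)\to0,
\end{multline}
and the connecting map $\delta_j$ is natural for morphisms of short exact sequences.

Example~\ref{ex:T3} shows what is left to do. There $V_3$ is an extension $0\to V_1\to V_3\to Y\to0$ with $\underline{\dim}Y=y_3$, and $\beta_2(V_3)$, $\beta_3(V_3)$ have to be bijective. Now $\theta_2(y_3)=-1$ and $\theta_3(y_3)=-4$, so at best $\beta_2(Y)$ and $\beta_3(Y)$ are surjective with kernels of dimensions $1$ and $4$, while $\beta_2(V_1)$ and $\beta_3(V_1)$ are injective with cokernels of dimensions $1$ and $4$. In the induced module, where the extension splits, kernels and cokernels both survive. They cancel exactly when $\delta_2$ and $\delta_3$ are isomorphisms, and one extension must achieve this for both. The following lemma says that the connecting maps can be prescribed.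

\begin{lemma}\label{lem:conn}
Let $K$ be an algebra containing $H$, with an algebra map $K\to H$ that is the identity on $H$ and has nilpotent kernel. Let $\mathcal J\subseteq\{1,\dots,T\}$. Let $X$ be a left $K$-module with $\operatorname{pd}_KX\le1$, and let $\pi\colon X\to Y$ be a $K$-linear map to an $H$-module $Y$, viewed over $K$ through $K\to H$, such that $\beta_j(\ker\pi)$ is injective for $j\in\mathcal J$. Then for every left $K$-module $Z$ and every family of linear maps $g_j\colon\ker\beta_j(X)\to\operatorname{coker}\beta_j(Z)$, $j\in\mathcal J$, there is an exact sequence $0\to Z\to X'\to X\to0$ of $K$-modules with $\delta_j=g_j$ for all $j\in\mathcal J$.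
\end{lemma}

\begin{proof}
Put $G(Z)=\prod_{j\in\mathcal J}\operatorname{Hom}_k(\ker\beta_j(X),\operatorname{coker}\beta_j(Z))$, a right exact functor of $Z$ by \eqref{eq:snake}. We reduce to simple $Z$, where the extension can be written down over $H$.

\emph{Reduction.} Let $0\to P_1\to P_0\to X\to0$ be a projective resolution over $K$, with connecting maps $\delta^0_j$. Define
\[
\Psi_Z\colon\operatorname{Hom}_K(P_1,Z)\to G(Z),\qquad f\mapsto\bigl(\operatorname{coker}\beta_j(f)\circ\delta^0_j\bigr)_j ,
\]
where $\operatorname{coker}\beta_j(f)$ is the map induced by $f$ on cokernels; $\Psi_Z$ is linear and natural in $Z$. The pushout of the resolution along $f$ is an extension of $X$ by $Z$ with connecting maps $\Psi_Z(f)$. Conversely, the resolution maps to any extension of $X$ by $Z$, with the identity on $X$ and some $f$ on the left, and then the connecting maps of the extension are $\Psi_Z(f)$. So the lemma holds for $Z$ if and only if $\Psi_Z$ is surjective.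

Let $0\to Z'\to Z\to Z''\to0$ be exact with $\Psi_{Z'}$ and $\Psi_{Z''}$ surjective, and let $g\in G(Z)$. The image of $g$ in $G(Z'')$ is $\Psi_{Z''}(f'')$ for some $f''$, and $f''$ lifts to $f\colon P_1\to Z$ because $P_1$ is projective; this is where $\operatorname{pd}_KX\le1$ is used. Then $g-\Psi_Z(f)$ comes from $G(Z')$, hence from some $\Psi_{Z'}(f')$, and $g$ lies in the image of $\Psi_Z$. By induction on the length of $Z$ it suffices to treat the simple $K$-modules, which are $S_1,S_2,S_3$.

\emph{The module $S_2$.} The map $\beta_j(S_2)\colon k^{p_j}\to0$ has zero cokernel, so $G(S_2)=0$.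

\emph{The modules $S_1$ and $S_3$.} We have $\operatorname{coker}\beta_j(S_1)=k^{q_j}$. For $j\in\mathcal J$, the map $\pi_j\colon\ker\beta_j(X)\to\ker\beta_j(Y)\subseteq Y_2^{p_j}$ induced by $\pi$ has kernel $\ker\beta_j(\ker\pi)=0$. So there is a linear map $\hat g_j\colon Y_2^{p_j}\to k^{q_j}$ with $\hat g_j\pi_j=g_j$. Put $\hat g_j=0$ for $j\notin\mathcal J$. Define an $H$-module $E$ by $E_1=k\oplus Y_1$, $E_2=Y_2$, $E_3=Y_3$ and
\[
\beta_j(E)(\eta)=\bigl(\hat g_j(\eta),\ \beta_j(Y)(\eta)\bigr)\in k^{q_j}\oplus\bigl(Y_1^{q_j}\oplus Y_3^{r_j}\bigr)=E_1^{q_j}\oplus E_3^{r_j}.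
\]
This is possible for all $j$ at once because the maps $\beta_j$ are arbitrary and involve disjoint sets of arrows. The subspace $k\subseteq E_1$ is a submodule $S_1$ with quotient $Y$. For $\eta\in\ker\beta_j(Y)$ we have $\beta_j(E)(\eta)=(\hat g_j(\eta),0)$, so the $j$-th connecting map of $0\to S_1\to E\to Y\to0$ is the restriction of $\hat g_j$. View this sequence over $K$ through $K\to H$ and pull it back along $\pi$. By naturality the resulting extension of $X$ by $S_1$ has connecting maps $\hat g_j\pi_j=g_j$. For $S_3$ exchange the roles of the vertices $1$ and $3$, replacing $q_j$ by $r_j$.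
\end{proof}

\begin{proposition}\label{prop:tower}
There are algebras $K_1=H,K_2,\dots,K_{T+1}$ and left $K_n$-modules $V_n$, $1\le n\le T$, such that $K_{n+1}=K_n\ltimes N_n$ with $N_n=V_n\otimes U_n$ and $U_n=R_n\otimes_HK_n$, and for each $n$:
\begin{enumerate}
\item[(a)] $\operatorname{pd}_{K_n}U_n\le1$, and $\operatorname{Tor}^{K_n}_i(U_n,X)=\operatorname{Tor}^H_i(R_n,X)$ for every left $K_n$-module $X$;
\item[(b)] $\underline{\dim}V_n=d_n$ and $\operatorname{pd}_{K_n}V_n\le1$;
\item[(c)] $\beta_n(V_n)$ is bijective, and $\beta_j(V_n)$ is injective for $n<j\le T$.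
\end{enumerate}
In particular $U_n$ and $V_n$ are nonzero and $\operatorname{Tor}^{K_n}_*(U_n,V_n)=0$.
\end{proposition}

\begin{proof}
The last sentence follows from (a), (c) and \eqref{eq:torH}, from $d_n\ne0$, and from $R_ne_1\ne0$ together with the decomposition \eqref{eq:dec} below. We use induction on $n$. Suppose $K_1,\dots,K_n$ and $V_1,\dots,V_{n-1}$ are constructed. The composite projection $K_n\to H$ is the identity on $H$, and its kernel is nilpotent since each $N_l$ has square zero.

\emph{Property (a).} As an $H$-bimodule,
\begin{equation}\label{eq:dec}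
K_n=H\oplus N_1\oplus\dots\oplus N_{n-1},
\end{equation}
and $N_l$ is a sum of copies of $V_l$ as a left module. By (c) for $l<n$ and \eqref{eq:torH}, $\operatorname{Tor}^H_1(R_n,K_n)=0$. Tensoring \eqref{eq:res} with $K_n$ therefore gives a projective resolution $0\to(e_2K_n)^{p_n}\to(e_1K_n)^{q_n}\oplus(e_3K_n)^{r_n}\to U_n\to0$, and tensoring this with $X$ over $K_n$ gives $\beta_n(X)$ again.

\emph{Climbing the tower.} We construct an $H$-module $Y$ and, for $t=1,\dots,n$, left $K_t$-modules $X_t$ with $K_t$-linear maps $\pi_t\colon X_t\to Y$, where $Y$ is viewed over $K_t$ through $K_t\to H$, such that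
\begin{enumerate}
\item[(i)] $\underline{\dim}X_t=\tau_{t-1}\cdots\tau_1y_n$;
\item[(ii)] $\operatorname{pd}_{K_t}X_t\le1$;
\item[(iii)] $\beta_j(X_t)$ has maximal rank for $t\le j\le T$;
\item[(iv)] $\beta_j(\ker\pi_t)$ is injective for $t\le j\le T$.
\end{enumerate}
Let $X_1=Y$ be an $H$-module of dimension vector $y_n$ with all $\beta_j(Y)$ of maximal rank, and $\pi_1=\operatorname{id}$.

Let $t<n$ and let $X_t$ be given. By (i), (iii) and (N1), $\beta_t(X_t)$ is injective. By (a) for $t$ and \eqref{eq:torH}, $\operatorname{Tor}^{K_t}_i(U_t,X_t)=0$ for $i\ge1$, and $M=U_t\otimes_{K_t}X_t=\operatorname{coker}\beta_t(X_t)$ has dimension $\theta_t(\underline{\dim}X_t)$. Put $Z=V_t\otimes M$. By (c) for $t$, $\beta_j(Z)$ is injective for $j>t$. Choose linear maps $g_j\colon\ker\beta_j(X_t)\to\operatorname{coker}\beta_j(Z)$ of maximal rank for $t<j\le T$. By (ii) and (iv), Lemma~\ref{lem:conn} gives an exact sequence $0\to Z\to X_{t+1}\xrightarrow{\rho}X_t\to0$ of $K_t$-modules with connecting maps $\delta_j=g_j$ for $j>t$. Lemma~\ref{lem:lift} makes $X_{t+1}$ a $K_{t+1}$-module with $\operatorname{pd}_{K_{t+1}}X_{t+1}=\operatorname{pd}_{K_t}X_t\le1$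 such that $\rho$ is $K_{t+1}$-linear. Put $\pi_{t+1}=\pi_t\rho$.

Property (i) holds because $\underline{\dim}Z=\theta_t(\underline{\dim}X_t)\,d_t$. For (iii) let $j>t$ and use \eqref{eq:snake} with $\ker\beta_j(Z)=0$. If $\beta_j(X_t)$ is injective, so is $\beta_j(X_{t+1})$. Otherwise $\beta_j(X_t)$ is surjective, and $\beta_j(X_{t+1})$ has kernel $\ker g_j$ and cokernel $\operatorname{coker}g_j$, one of which is zero. For (iv), $\ker\pi_{t+1}$ is an extension of $\ker\pi_t$ by $Z$, and for $j>t$ the map $\beta_j$ is injective on both.

\emph{Properties (b) and (c).} Put $V_n=X_n$. Then (b) is (i), (N0) and (ii), and (c) follows from (iii), (N2) and (N3).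
\end{proof}

\section{Unbounded Loewy length}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $A=K_{T+1}$. The kernel of $A\to H$ is nilpotent, so $A$ has exactly three simple modules and $N_n\subseteq\operatorname{rad}A$ for all $n$.

\emph{Global dimension.} Proposition~\ref{prop:tor}(iii) gives
\[
\operatorname{gldim}K_{n+1}=\max(\operatorname{gldim}K_n,\ \operatorname{pd}U_n+\operatorname{pd}V_n+1),
\]
and the second entry is at most $3$. As $\operatorname{gldim}H=1$, it suffices to show that it equals $3$ for $n=1$. First, $\operatorname{Tor}^H_1(R_1,S_2)=\ker\beta_1(S_2)=k^{p_1}\ne0$, so $U_1=R_1$ has projective dimension $1$. Second, $\theta_1$ is positive on the dimension vector of each indecomposable projective left $H$-module: the values are $q_1$ on $He_1$, $r_1$ on $He_3$, and on $He_2$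
\[
q_1\dim e_1He_2-p_1+r_1\dim e_3He_2\ \ge\ p_1q_1^2-p_1+p_1r_1^2\ >\ 0 .
\]
Since $\theta_1(d_1)=0$ and $V_1\neq0$, the module $V_1$ is not projective, so $\operatorname{pd}V_1=1$.

\emph{Loewy length.} We show by induction that $W_n=N_nN_{n-1}\cdots N_1$ equals $V_n\otimes G_n$ for a nonzero subspace $G_n\subseteq U_n$. For $n=1$ take $G_1=U_1$. Let $n\ge2$. We have $W_{n-1}\subseteq N_{n-1}\subseteq K_n$, and $(v\otimes u)w=v\otimes uw$ for $w\in K_n$; hence $W_n=V_n\otimes G_n$ with $G_n=U_nW_{n-1}$. A vector space complement of $G_{n-1}$ in $U_{n-1}$ shows that $W_{n-1}=V_{n-1}\otimes G_{n-1}$ is a direct summand of the left $H$-module $N_{n-1}$, and so of $K_n$ by \eqref{eq:dec}. Therefore the map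
\[
(R_n\otimes_HV_{n-1})\otimes G_{n-1}=R_n\otimes_HW_{n-1}\longrightarrow R_n\otimes_HK_n=U_n
\]
is injective. Its image lies in $G_n$, since $\varrho\otimes w=(\varrho\otimes1)w$. Its source is nonzero, because $\dim R_n\otimes_HV_{n-1}\ge\theta_n(d_{n-1})>0$ by \eqref{eq:torH}, \eqref{eq:euler} and (N3). Thus $0\ne W_T\subseteq(\operatorname{rad}A)^T$, and $L(A)\ge T+1$.
\end{proof}

To reach larger global dimensions we use the extension of Example~\ref{ex:A2}, which raises the global dimension by one.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]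
Let $K$ be an algebra with $s\ge2$ simple modules and finite global dimension $g$. Choose a simple left module $S$ with $\operatorname{pd}S=g$ and a primitive idempotent $e$ such that $Ke$ is the projective cover of a simple module not isomorphic to $S$. Then $eK\otimes_KS=eS\cong\operatorname{Hom}_K(Ke,S)=0$, and $eK$ is projective, so $U=eK$ and $V=S$ satisfy \eqref{eq:orth}. By Proposition~\ref{prop:tor}(iii), $K\ltimes(S\otimes eK)$ has global dimension $\max(g,0+g+1)=g+1$. It has $s$ simple modules, and its Loewy length is at least $L(K)$ because $K$ is a quotient. Iterating from Theorem~\ref{thm:A} settles $s=3$ and all $g\ge3$. For $s>3$ take the product with $k^{s-3}$, which changes neither the global dimension nor the Loewy length.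
\end{proof}

\section{The bounded cases}\label{sec:bounded}

Let $A$ be an algebra, $J=\operatorname{rad}A$ and $L=L(A)$. Finite projective dimension interacts with the Loewy length through one observation: a projective module of maximal Loewy length cannot end a minimal resolution.

\begin{lemma}\label{lem:end}
Let $P$ be an indecomposable projective module of Loewy length $L$ with simple top $S$, and let $X$ be a module on the same side with $1\le p=\operatorname{pd}X<\infty$. Then $\operatorname{Ext}^p_A(X,S)=0$.
\end{lemma}

\begin{proof}
In a minimal projective resolution of $X$, the term $Q_p$ embeds in $\operatorname{rad}Q_{p-1}$, which has Loewy length less than $L$. So $P$ is not a summand of $Q_p$, and $\operatorname{Ext}^p_A(X,S)=\operatorname{Hom}_A(Q_p,S)=0$.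
\end{proof}

\subsection*{One simple module, or global dimension at most two}
A \emph{heredity ideal} of $A$ is an ideal $I$ with $I^2=I$ and $IJI=0$ that is projective as an $A$-module. The algebra $A$ is \emph{quasi-hereditary} if there is a chain of ideals $0=I_0\subsetneq I_1\subsetneq\dots\subsetneq I_m=A$ such that $I_t/I_{t-1}$ is a heredity ideal of $A/I_{t-1}$ for each $t$. By a theorem of Dlab and Ringel \cite{DR}, semiprimary rings of global dimension at most $2$ are quasi-hereditary; this applies to finite-dimensional algebras.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]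
Let $s=1$, with simple module $S$ and projective cover $P$. Then $A$ is a direct sum of copies of $P$, so $P$ has Loewy length $L$. If $1\le g<\infty$, then $\operatorname{pd}S=g$ and $\operatorname{Ext}^g_A(S,S)=\operatorname{Hom}_A(Q_g,S)\ne0$, since $Q_g\neq0$ is a sum of copies of $P$. This contradicts Lemma~\ref{lem:end}. So $g=0$, $A$ is semisimple and $L=1$.

Let $g\le2$, and take a chain as above. Put $I=I_1$ and $\ell=L(A/I)$, with $\ell=0$ if $I=A$. The radical of $A/I$ is $(J+I)/I$, so $J^\ell\subseteq I$ and $J^{2\ell+1}\subseteq IJI=0$. Thus $L(A)\le2L(A/I)+1$. The algebra $A/I$ has a chain of length $m-1$, so $L(A)\le2^m-1$ by induction on $m$. Finally $m\le s$: a nonzero ideal with $I^2=I$ is not nilpotent, so it is not contained in $J$ and acts nontrivially on some simple module; hence each step of the chain removes at least one simple module.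
\end{proof}

\subsection*{Two simple modules and global dimension three}
Let $k$ be algebraically closed and $A\in\mathcal A(2,3)$. The number of simple modules, the global dimension and the Loewy length are Morita invariant, so we may assume that $A$ is basic: $A/J\cong k\times k$ and $1=e_1+e_2$ with primitive orthogonal idempotents $e_i$. We use right modules, $P_i=e_iA$ and $S_i=P_i/e_iJ$, which is one-dimensional. The multiplicity of $P_l$ in the $p$-th term of the minimal resolution of $S_i$ is $\dim\operatorname{Ext}^p_A(S_i,S_l)$. For $p=1$ this term is the projective cover of $e_iJ$, so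
\begin{equation}\label{eq:arrows}
\dim\operatorname{Ext}^1_A(S_i,S_l)=\dim e_iJe_l/e_iJ^2e_l .
\end{equation}
The no-loops theorem (Lenzing; Igusa \cite{Igusa}) states that $\operatorname{Ext}^1_A(S,S)=0$ for every simple module $S$ over an algebra of finite global dimension over an algebraically closed field. The plan is to combine it with Lemma~\ref{lem:end} on both sides; enough $\operatorname{Ext}$ groups then vanish to read off an entry of the Cartan matrix.

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
By the no-loops theorem and \eqref{eq:arrows}, $J/J^2$ has a basis represented by elements of $e_1Je_2$ and of $e_2Je_1$; call them arrows. The ideal $J^r$ is spanned by $J^{r+1}$ and the products of $r$ arrows. So if all products of $r$ arrows vanish, then $J^r=J^{r+1}$ and hence $J^r=0$. In a nonzero product of arrows the two types alternate.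

\emph{Vanishing of $\operatorname{Ext}$.} Choose $m,j$ with $e_mJ^{L-1}e_j\ne0$, and number the idempotents so that $m=2$. Then the right module $P_2$ and the left module $Ae_j$ have Loewy length $L$. The duality $D=\operatorname{Hom}_k(-,k)$ gives $\operatorname{Ext}^3_A(S_j,S_i)\cong\operatorname{Ext}^3_A(DS_i,DS_j)$, and $DS_j$ is the top of $Ae_j$. This group vanishes if $\operatorname{pd}DS_i<3$, and by Lemma~\ref{lem:end} for left modules if $\operatorname{pd}DS_i=3$. This holds for $i=1,2$, so $\operatorname{pd}S_j\le2$. Likewise $\operatorname{Ext}^2_A(S_j,S_2)$ vanishes if $\operatorname{pd}S_j<2$, and by Lemma~\ref{lem:end} for $P_2$ if $\operatorname{pd}S_j=2$.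

\emph{The Cartan matrix.} Let $C_{il}=\dim e_iAe_l$ and $M_{il}=\sum_p(-1)^p\dim\operatorname{Ext}^p_A(S_i,S_l)$. In the Grothendieck group, which is free on $[S_1],[S_2]$, we have $[P_i]=\sum_lC_{il}[S_l]$, and the minimal resolution of $S_i$ gives $[S_i]=\sum_lM_{il}[P_l]$. So $MC=1$, $\det M=\pm1$, and
\[
C_{11}=M_{22}/\det M,\qquad C_{22}=M_{11}/\det M,\qquad C_{12}=-M_{12}/\det M .
\]

\emph{Case $j=2$.} All $\operatorname{Ext}^p_A(S_2,S_2)$ with $p\ge1$ vanish, so $M_{22}=1$, $C_{11}=1$ and $e_1Je_1=0$. An alternating product of three arrows visits the vertices $1,2,1,2$ or $2,1,2,1$, so two consecutive factors have their product in $e_1Je_1$. Hence $J^3=0$.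

\emph{Case $j=1$.} Here $M_{11}=1+\dim\operatorname{Ext}^2_A(S_1,S_1)>0$, and $C_{22}>0$ forces $\det M=1$. Moreover $M_{12}=-\dim\operatorname{Ext}^1_A(S_1,S_2)$. By \eqref{eq:arrows},
\[
\dim e_1Je_2=C_{12}=-M_{12}=\dim e_1Je_2/e_1J^2e_2 ,
\]
so $e_1J^2e_2=0$. An alternating product of four arrows visits $1,2,1,2,1$ or $2,1,2,1,2$, so its first three or its last three factors have their product in $e_1J^3e_2=0$. Hence $J^4=0$.

In both cases $L\le4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A Construction of Algebras with Large Global Dimensions}, \texttt{https://core.ac.uk/download/pdf/82097657.pdf}.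

\bibitem{DR}
Dlab and Ringel, \emph{Quasi-hereditary algebras}, Illinois J. Math. 33 (1989).

\bibitem{Igusa}
Igusa, \emph{Notes on the no loops conjecture}, J. Pure Appl. Algebra 69 (1990).

\end{thebibliography}
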